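# Delayed WSPT on parallel machines: a uniform competitive ratio below 2

## 1. Jobs, schedules, and the delayed WSPT rule

**Definition (instance, schedule, objective).** There are $m\ge 2$ identical machines and finitely many jobs. Job $j$ has a release date $r_j\ge 0$, a processing time (or size) $p_j>0$ and a weight $w_j\ge 0$. A schedule gives each job a machine and a starting time $S_j\ge r_j$. The job then occupies its machine without interruption during $[S_j,C_j)$, where $C_j=S_j+p_j$, and a machine works on at most one job at a time. A machine that completes a job at time $t$ is available again at time $t$. The objective is to minimize $\sum_j w_jC_j$.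

*Example 1.* Take $m=2$ and three jobs, all released at time $0$, with $p_1=w_1=1$, $p_2=w_2=2$, $p_3=w_3=\frac32$. Put job 2 on one machine, and job 1 followed by job 3 on the other. The cost is $2\cdot 2+1\cdot 1+\frac32\cdot\frac52=8.75$. This example will accompany us throughout.

**Definition (on-line algorithm, competitive ratio).** In the on-line problem, job $j$, together with $p_j$ and $w_j$, becomes known only at time $r_j$; jobs released at $t$ are known at $t$. For fixed $m$, an on-line algorithm is $c$-competitive if on every instance on $m$ machines its cost is at most $c$ times the optimal off-line cost. Its competitive ratio is the infimum of such $c$.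

*Example 2.* Consider any algorithm that starts some job whenever a machine is idle and a job is available. Release $m$ jobs with $p=1$, $w=0$ at time $0$, and at time $\theta\in(0,1)$ one job with $p=\theta$, $w=1$. All machines are busy until time $1$, so the cost is at least $1+\theta$. Off-line, keep a machine free for the last job: the cost is at most $2\theta$. Since $(1+\theta)/(2\theta)\to\infty$ as $\theta\to0$, such an algorithm is not $c$-competitive for any $c$. Some deliberate waiting is necessary.

**Definition (WSPT priority).** A job with larger ratio $w_j/p_j$ has higher priority; ties are broken consistently, for instance by index.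

*Example 3.* A job with $p=2,w=4$ (ratio $2$) precedes a job with $p=1,w=1$ (ratio $1$), although it is longer. In Example 1 all ratios are $1$, and by index the priority order is $1,2,3$.

**Definition ($\lambda$-Delayed-WSPT).** Let $R$ denote the total remaining processing time of the jobs currently running on the machines, and let $\lambda>0$. At time $t$, consider the highest-priority job $k$ among those released and not yet started. It is started at $t$ if and only if a machine is idle and
$$R+p_k\le \lambda m t ,$$
where $R$ includes jobs already started at time $t$. After a start the test is repeated. When a new job is released, the test is applied to the new set of jobs.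

*Example 1, continued.* Run the rule with $m=2$, $\lambda=1$.

- Job 1 starts when $1\le 2t$: $S_1=\frac12$, $C_1=\frac32$.
- While job 1 runs, $R=\frac32-t$. Job 2 starts when $\frac32-t+2\le 2t$: $S_2=\frac76$, $C_2=\frac{19}6$. Both machines are now busy until $\frac32$.
- At $t=\frac32$ a machine becomes idle and $R=\frac{19}6-\frac32=\frac53$. Job 3 would need $\frac53+\frac32\le 3$, which is false. It waits until $\frac{19}6-t+\frac32\le 2t$: $S_3=\frac{14}9$, $C_3=\frac{55}{18}$.

The cost is $\frac32+2\cdot\frac{19}6+\frac32\cdot\frac{55}{18}=\frac{149}{12}\approx 12.42$, which is about $1.42$ times $8.75$.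

**Recall (order independence for $w=p$).** Suppose jobs of total size $L$ run on one machine, none starting before $s$. The completion time of each is at least $s$ plus the sizes of the jobs up to and including it, so
$$\sum p_jC_j\ \ge\ sL+\sum_{i\le j}p_ip_j\ =\ sL+\tfrac12L^2+\tfrac12\sum p_j^2 ,$$
whatever the order. For sizes $1$ and $\frac32$ with $s=0$: $\frac12\cdot\frac{25}4+\frac12\cdot\frac{13}4=\frac{19}4=1\cdot1+\frac32\cdot\frac52$.

## 2. Is there one $\lambda$ that beats 2 for every number of machines?

Megow and Schulz showed that their Delayed-WSPT algorithm is $3.28$-competitive for this non-preemptive parallel-machine problem; that algorithm cannot be better than $2.61$-competitive. Vestjens gave a general lower bound of $1.309$ on the competitive ratio of any deterministic on-line algorithm. The following conjecture comes from "Complexity and approximation in routing and scheduling".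

**Conjecture.** There exist $\lambda>0$ and a constant $c<2$ such that $\lambda$-Delayed-WSPT is $c$-competitive for every number $m\ge2$ of machines.

We prove that it is true.

**Theorem 1.** Let $\nu:=0.992$. For every $m\ge2$ and every $\lambda\ge\nu$, $\lambda$-Delayed-WSPT is $(1+\lambda)$-competitive on $m$ machines. In particular $\lambda=0.992$ gives $c=1.992<2$ for all $m\ge 2$ simultaneously.

**Theorem 2.** (a) For every $m$ and every $\lambda>0$ the competitive ratio is at least $1+\lambda$. Hence for every $m\ge2$ and $\lambda\ge0.992$ it is exactly $1+\lambda$. (b) For $m=2$ and every $\lambda>0$ it is at least $1+\frac{1+\sqrt3}{4\lambda}$.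

Consequently:

- no $\lambda$ gives a uniform constant below $1+\frac12\sqrt{1+\sqrt3}\approx1.826$;
- a uniform constant $c<2$ forces $\frac{1+\sqrt3}4<\lambda<1$;
- the identity "ratio $=1+\lambda$ for all $m\ge2$" fails for $\lambda<\frac12\sqrt{1+\sqrt3}\approx0.826$ and holds for $\lambda\ge0.992$.

The optimal $\lambda$ is not determined here.

## 3. One job, and two families of bad instances

**A single job.** Suppose only one job exists, with positive weight. The rule starts it at $\max\{r,\frac{p}{\lambda m}\}$. If $\frac p{\lambda m}\le r$ the schedule is optimal. Otherwise the ratio of costs is $\big(1+\frac1{\lambda m}\big)p/(r+p)\le 1+\frac1{\lambda m}$, with equality for $r=0$. So waiting costs something, and it costs more when $\lambda$ is small.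

**Proof of Theorem 2(a): machines blocked just before an urgent job.** At time $1$ release $m$ jobs with $p=\lambda$, $w=0$. When the $i$-th is tested at time $1$ we have $R+p=(i-1)\lambda+\lambda\le\lambda m$, so all $m$ start at time $1$. At time $1+\theta$, with $0<\theta<\lambda$, release a job with $p=\theta$, $w=1$. All machines are busy until $1+\lambda$, so the algorithm pays at least $1+\lambda+\theta$. Off-line, this job can run from $1+\theta$ to $1+2\theta$ on a machine kept free, and the other jobs weigh nothing, so the optimum is at most $1+2\theta$. Let $\theta\to0$: the ratio is at least $1+\lambda$. With Theorem 1 it is exactly $1+\lambda$ for $\lambda\ge0.992$ and $m\ge2$. $\square$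

**Proof of Theorem 2(b): a long job that holds back many short ones.** Let $m=2$ and $L=\sqrt3-1<1$. At time $0$ release a job with $p=w=1$ and $n$ jobs with $p=w=L/n$; all ratios are $1$, and the ties are broken in favor of the large job. The large job is tested first and starts when $1\le2\lambda t$, at $t_1=\frac1{2\lambda}$. No small job starts earlier. Until $t_1+1$ only one machine serves small jobs, so the $i$-th small completion, if it occurs by then, is at or after $t_1+iL/n$. If it occurs later, it is after $t_1+1>t_1+L\ge t_1+iL/n$ as well. Hence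
$$ALG\ \ge\ (1+t_1)+\sum_{i=1}^n\frac Ln\Big(t_1+\frac{iL}n\Big)\ \ge\ 1+t_1+Lt_1+\frac{L^2}2 .$$
With the large job alone on one machine and the small ones on the other, $OPT\le1+\frac{L^2}2+\frac{L^2}{2n}$. As $n\to\infty$ the ratio tends to at least
$$1+t_1\,\frac{1+L}{1+L^2/2}.$$
Here $L^2=4-2\sqrt3$, so $1+\frac{L^2}2=3-\sqrt3$, and $\frac{\sqrt3}{3-\sqrt3}=\frac{\sqrt3(3+\sqrt3)}6=\frac{1+\sqrt3}2$. The bound is $1+\frac{1+\sqrt3}{4\lambda}$. (The choice of $L$ maximizes the fraction: its derivative vanishes when $1+\frac{L^2}2=L(1+L)$, that is, $L^2+2L-2=0$.) $\square$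

**The consequences.** For $m=2$ the ratio is at least $1+\max\{\lambda,\frac{1+\sqrt3}{4\lambda}\}$. One entry increases and the other decreases in $\lambda$; they agree at $\lambda=\frac12\sqrt{1+\sqrt3}$, so the maximum is always at least $\frac12\sqrt{1+\sqrt3}$. If the ratio is at most $c<2$, then $\lambda<1$ and $\frac{1+\sqrt3}{4\lambda}<1$. If $\lambda<\frac12\sqrt{1+\sqrt3}$, then $\frac{1+\sqrt3}{4\lambda}>\lambda$, so for $m=2$ the ratio exceeds $1+\lambda$. The last statement for $\lambda\ge0.992$ is part (a). $\square$

The rest of the lecture proves Theorem 1. Fix $m\ge2$ and $\lambda\ge\nu=0.992$.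

## 4. From weights to sizes, and from a schedule to one pending period

From now on $S_j,C_j$ refer to the algorithm's schedule, and "idle at $t$" means idle after all starts at time $t$. We shall use three facts.

- **(F1)** $R\le\lambda mt$ at all times: this holds right after each start by the rule and while nothing has started, and between starts $R$ does not increase while $\lambda mt$ grows.
- **(F2)** A job is started only if no higher-priority job is released and unstarted.
- **(F3)** If after the starts at time $t$ some machine is idle and $k$ is the highest-priority released unstarted job, then $R+p_k>\lambda mt$; otherwise $k$ would have been started.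

All jobs are eventually started, since $\lambda mt$ eventually exceeds the sum of all sizes.

For a set $K$ of jobs let $V(K)$ be the optimal value of $\sum_{j\in K}p_jC_j$ when only the jobs of $K$, with their release dates, are scheduled on $m$ machines. If $K_1,K_2,\dots$ partition $H$, then
$$V(H)\ge\sum_iV(K_i),$$
because an optimal schedule for $H$, restricted to $K_i$, is a schedule for $K_i$.

**Step 1 (replace weights by sizes).** The purpose is to reduce to $w_j=p_j$. Number the jobs by priority, put $\delta_j=w_j/p_j$, so that $\delta_1\ge\dots\ge\delta_n\ge\delta_{n+1}:=0$, and let $H_q=\{1,\dots,q\}$. In any schedule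
$$\sum_jw_jC_j=\sum_{q=1}^n(\delta_q-\delta_{q+1})\sum_{j\in H_q}p_jC_j ,$$
because $p_jC_j$ appears on the right with coefficient $\sum_{q\ge j}(\delta_q-\delta_{q+1})=\delta_j$. (In Example 3: $4C_1+C_2=1\cdot(2C_1)+1\cdot(2C_1+C_2)$.) Apply this to an optimal schedule: its restriction to $H_q$ costs at least $V(H_q)$, so $OPT\ge\sum_q(\delta_q-\delta_{q+1})V(H_q)$. Apply it to the algorithm's schedule. Since the coefficients are nonnegative, it suffices to show, for each $H=H_q$,
$$\sum_{j\in H}p_jC_j\le(1+\lambda)V(H).\tag{1}$$
The schedule here is still the one the algorithm makes for all jobs; the jobs outside $H$ have lower priority than all of $H$.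

**Step 2 (cut time into pending periods).** The purpose is to isolate the stretches of time during which some job of $H$ waits. Let $U=\bigcup_{j\in H}[r_j,S_j)$. Its components are finitely many intervals $[s,e)$. Their closures are pairwise disjoint, since two touching half-open intervals merge into one. For a component let $K=\{j\in H:s\le r_j\le e\}$; the sets $K$ of different components are disjoint.

For $j\in K$ we have $s\le r_j\le S_j\le e$. Indeed, if $r_j=e$ then $S_j=e$, for otherwise $[e,S_j)$ would extend the component. If $r_j<e$, then either $S_j=r_j$ or $[r_j,S_j)$ lies in the component.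

A job $j\in H$ in no such $K$ has $S_j=r_j$, so $p_jC_j=p_j(r_j+p_j)=V(\{j\})$. By the displayed property of $V$, (1) follows from
$$\sum_{j\in K}p_jC_j\le(1+\lambda)V(K)\quad\text{for each component.}\tag{2}$$

**Step 3 (who starts during a period).** The purpose is to see that nothing foreign interferes between $s$ and the last start of $K$.

- *Jobs outside $H$.* At $t\in[s,e)$ some $j\in H$ has $r_j\le t<S_j$, so by (F2) no job outside $H$ starts at $t$. At time $e$ all of $K$ is released, so by (F2) jobs outside $H$ can start at $e$ only after all of $K$ has been started.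
- *Jobs of $H$.* Let $i\in H$ with $S_i=t\in[s,e]$. If $r_i=t$, then $i\in K$. If $r_i<t$, then $[r_i,t)\subset U$ and $[r_i,t)\cup[s,e)$ is an interval, so $r_i\ge s$ and $i\in K$.
- *The top pending job.* At $t\in[s,e)$, after the starts, some job of $H$ is pending, so the highest-priority released unstarted job $j$ is in $H$. Then $t\in[r_j,S_j)$, this interval lies in the component, and $j\in K$.

In Example 1, $H=K=\{1,2,3\}$ and $[s,e)=[0,\frac{14}9)$.

## 5. Start times in terms of idle time and remaining work

Fix one period $[s,e)$ with its set $K=\{1,\dots,N\}$, now numbered in order of starting. Put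
$$P=\sum p_j,\quad M=\max p_j,\quad B=\tfrac12\sum p_j^2,\quad W_j=\sum_{i<j}p_i .$$
Let $R_0$ be the remaining work at time $s$ of jobs started before $s$; by (F1), $R_0\le\lambda ms$. For $t\in[s,e]$ let $I(t)$ be the idle machine time and $\Pi(t)$ the processing done, on all jobs, in $[s,t]$. Thus $I(t)+\Pi(t)=m(t-s)$.

**Step 4 (an exact formula for the cost).** The purpose is to isolate the one quantity that needs work. Let $R_j$ be the total remaining work just before $j$ starts. By Step 3, $R_j=R_0+W_j-\Pi(S_j)$. Put
$$E_j=I(S_j)-R_j,\qquad X=\sum_{j\in K}p_jE_j .$$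
Then $mS_j=ms+I(S_j)+\Pi(S_j)=ms+R_0+W_j+E_j$. Since $\sum p_jW_j=\sum_{i<j}p_ip_j=\frac{P^2}2-B$ and $\sum m p_j^2=2mB$,
$$m\sum_{j\in K}p_jC_j=(ms+R_0)P+\tfrac{P^2}2+(2m-1)B+X.\tag{3}$$
We have two upper bounds for $E_j$, from $R_j\ge0$ and from $R_0\ge0$:
$$E_j\le I(S_j),\qquad E_j\le I(S_j)-W_j+\Pi(S_j).\tag{4}$$

*Example 1, continued.* Here $s=R_0=0$. The values are $I(S_j)=1,\frac53,\frac{31}{18}$ and $R_j=0,\frac13,\frac{29}{18}$, so $E_j=1,\frac43,\frac19$. The third job has seen a lot of idle time, yet $E_3$ is tiny. With $P=\frac92$, $B=\frac{29}8$, $X=1+\frac83+\frac16=\frac{23}6$, the right side of (3) is $\frac{81}8+\frac{87}8+\frac{23}6=\frac{149}6=2\cdot\frac{149}{12}$, as it should be.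

**Step 5 (lower bound on the optimum).** The purpose is to bound $V(K)$ through machine loads. All release dates in $K$ are at least $s$. By the recalled inequality a machine with load $L$ contributes at least $sL+\frac12L^2+\frac12\sum p_j^2$ over its jobs. Hence
$$V(K)\ge sP+\Phi+B,\qquad \Phi:=\tfrac12\min\sum_iL_i^2 ,$$
the minimum being over assignments of the jobs to the $m$ machines. We record three lower bounds on $\Phi$:

- $\Phi\ge B$, because the square of a load is at least the sum of the squared sizes in it;
- $\Phi\ge\frac{P^2}{2m}$, by the Cauchy–Schwarz inequality;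
- if $M\ge P/m$, then $\Phi\ge\frac12\big(M^2+\frac{(P-M)^2}{m-1}\big)$. Indeed the machine with a largest job has load $L\ge M\ge P/m$, the others contribute at least $\frac{(P-L)^2}{m-1}$, and $L^2+\frac{(P-L)^2}{m-1}$ is nondecreasing for $L\ge P/m$, where its derivative $2L-\frac{2(P-L)}{m-1}$ is nonnegative.

**Step 6 (the inequality to be proved).** The purpose is to remove $s$, $R_0$ and $\lambda$. Since $R_0\le\lambda ms$, we have $(ms+R_0)P\le(1+\lambda)msP$. So by (3) and Step 5, (2) follows from $\frac{P^2}2+(2m-1)B+X\le(1+\nu)m(\Phi+B)$, because $\nu\le\lambda$. Moreover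
$$(1+\nu)(\Phi+B)-2B-2\nu\Phi=(1-\nu)(\Phi-B)\ge0 ,$$
so the right side is at least $m(2B+2\nu\Phi)$. It suffices to prove
$$\tfrac{P^2}2-B+X\le2\nu m\Phi.\tag{5}$$

**Step 7 (what the rule says at idle times).** The purpose is to turn (F3) into inequalities between $I$, $\Pi$ and the work started. The set of $t\in[s,e)$ at which some machine is idle is a finite union of intervals $[\alpha_i,\beta_i)$, $i=1,\dots,\ell$, with $\beta_i<\alpha_{i+1}$. If $\ell=0$, then $I=0$ on $[s,e]$, so $X\le0$ by (4), and (5) holds because $2\nu m\Phi\ge\nu P^2\ge\frac12P^2$. Assume $\ell\ge1$.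

Let $W(t^-)$ and $W(t^+)$ be the total size of the jobs of $K$ started before $t$, respectively at or before $t$. Let $t'\in[s,e)$ be an idle time and $k$ the top pending job, which lies in $K$ by Step 3. Insert $R=R_0+W(t'^+)-\Pi(t')$ and $mt'=ms+I(t')+\Pi(t')$ in (F3):
$$\lambda\big(ms+I(t')+\Pi(t')\big)<R_0+W(t'^+)-\Pi(t')+p_k .$$
With $R_0\le\lambda ms$ and $\lambda\ge\nu$ this gives $\nu I(t')+(1+\nu)\Pi(t')\le W(t'^+)+p_k$. Therefore:

- **(6a)** For $t\in(\alpha_i,\beta_i]$ there is $k\in K$, not started before $t$, with $\nu I(t)+(1+\nu)\Pi(t)\le W(t^-)+p_k$. To see this, let $t'\uparrow t$. For $t'$ close to $t$ there are no starts or releases in $(t',t)$, so $k$ is constant, it is not started before $t$, and $W(t'^+)=W(t^-)$. The functions $I$ and $\Pi$ are continuous.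
- **(6b)** For $t=\alpha_i$ there is $k\in K$, not started at or before $t$, with $\nu I(t)+(1+\nu)\Pi(t)\le W(t^+)+p_k$. Take $t'=t$.

In addition, if at an idle time $t'\in[s,e)$ all machines are idle, then $R=0$, so (F3) gives $\lambda mt'<p_k\le M$. Such times lie in $[0,\frac M{\lambda m})$.

*Example 1, continued.* The idle intervals are $[0,\frac76)$ and $[\frac32,\frac{14}9)$. At $t=\frac{14}9$ we have $I=\frac{31}{18}$, $\Pi=\frac{25}{18}$, $W(t^-)=3$, and $k$ is job 3. With $\lambda=1$ in place of $\nu$, (6a) reads $\frac{31}{18}+\frac{50}{18}=\frac92\le3+\frac32$, an equality.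

**Step 8 (bound on the idle time).** The purpose is to bound $I$ at idle times by the work already started. Let $t\in(\alpha_i,\beta_i]$, let $k$ be as in (6a), and put $\kappa=\frac{m-1}{\nu m+1}$. Split $I(t)=I^0+I^1$ according to whether all machines are idle or at least one is busy. By the last remark of Step 7, $I^0\le m\cdot\frac M{\lambda m}=\frac M\lambda\le\frac M\nu$. When $n\ge1$ machines are busy and at least one is idle, idle time accrues at rate $m-n\le m-1$ and processing at rate $n\ge1$; hence $\Pi(t)\ge I^1/(m-1)$. Since
$$\nu+\frac{1+\nu}{m-1}=\frac{\nu m+1}{m-1}=\frac1\kappa ,$$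
(6a) gives $\nu I^0+I^1/\kappa\le W(t^-)+p_k$. As $\kappa\nu<1$,
$$I(t)\le(1-\kappa\nu)I^0+\kappa\big(W(t^-)+p_k\big)\le\frac M\nu+\kappa\big(W(t^-)-M+p_k\big).\tag{7}$$

## 6. Why charging idle time alone gives nothing below 2

The sensible first attempt is to use only the first half of (4), $E_j\le I(S_j)$, and to bound the idle time by (7). Let us carry it out. If $S_j\le\alpha_1$ then $I(S_j)=0$. Otherwise let $t$ be $S_j$ if $S_j$ lies in some $(\alpha_i,\beta_i]$, and the last $\beta_i$ before $S_j$ if not. Then $I(S_j)=I(t)$, $W(t^-)\le W_j$ and $p_k\le M$, so (7) gives $E_j\le\frac M\nu+\kappa W_j$. Summing,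
$$X\le\frac{MP}\nu+\kappa\Big(\frac{P^2}2-B\Big).$$

Does this imply (5)? Test it on $N$ equal jobs of size $\frac1N$, with $N$ a multiple of $m$: $P=1$, $M=\frac1N$, $B=\frac1{2N}$, $\Phi=\frac1{2m}$. As $N\to\infty$, (5) would follow from the estimate only if
$$\tfrac12+\tfrac\kappa2\le\nu .$$
But $\kappa\to\frac1\nu$ as $m\to\infty$, and $\frac12+\frac1{2\nu}>1>\nu$ for every $\nu<1$. For $\nu=0.992$ the condition $\kappa\le2\nu-1=0.984$ already fails at $m=84$. So for no $\nu<1$ does this estimate serve all $m$; it breaks down precisely in the leading term, for small jobs and many machines.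

What was thrown away is $R_j$ in $E_j=I(S_j)-R_j$. Look at an idle moment $t$ in the simplest situation $s=R_0=0$, $\lambda=1$. The rule holds a job $k$ back because $R+p_k>mt=I+\Pi$. So $R>I-p_k$: a large amount of past idle time comes together with a large amount of remaining work, and $I-R<p_k$. This is what we saw with $E_3=\frac19$ in Example 1. Hence a job that starts inside an idle interval has $E_j$ of order $M$ only. We shall see that the same is true, in the sum, for the jobs started in busy stretches between two idle intervals. Only jobs started at or after the end of the last idle interval can see idle time without remaining work. If these have total size $b$, and $a=P-b$, they contribute about $\kappa ab\le\frac\kappa4P^2$, half of the $\frac\kappa2P^2$ above, and $\frac12+\frac\kappa4$ is comfortably below $\nu$.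

## 7. Remaining work offsets idle time: the bound on $X$

Let $\tau=\beta_\ell$, $a=W(\tau^-)$, $b=P-a$. Let $k^*$ be the job given by (6a) at $\tau$, and $y^*=p_{k^*}$. Since $k^*$ is not started before $\tau$, $b\ge y^*>0$. Put $\eta=\frac{1-\nu}\nu=\frac1\nu-1$. Every job of $K$ falls in exactly one of the following four groups.

**Step 9 (group A: jobs with $S_j\ge\tau$, total size $b$).** The purpose is to bound the only jobs that really suffer from idle time. There is no idle time between $\tau$ and $e$, so by (4) and by (7) at $\tau$,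
$$E_j\le I(S_j)=I(\tau)\le\frac M\nu+\kappa(a-M+y^*).$$

**Step 10 (group B: jobs with $S_j\le\alpha_1$).** These are harmless: $E_j\le I(S_j)=0$.

**Step 11 (group C: jobs with $S_j\in(\alpha_i,\beta_i)$).** Here we make the offset of Section 6 precise. By (6a) at $S_j$, with $W(S_j^-)\le W_j$ and $p_k\le M$, we have $I\le\frac{W_j+M}\nu-(1+\frac1\nu)\Pi$, where $I,\Pi$ are taken at $S_j$. The second half of (4) gives
$$E_j\le\frac{W_j+M}\nu-\Big(1+\frac1\nu\Big)\Pi-W_j+\Pi=\frac M\nu+\eta W_j-\frac\Pi\nu\le\frac M\nu+\eta W_j .$$

**Step 12 (group D: busy stretches between idle intervals).** Here individual jobs may have larger $E_j$, and we average over a stretch. For $1\le i<\ell$ let $u=\beta_i$, $v=\alpha_{i+1}$, and call the jobs with $S_j\in[u,v]$ stretch $i$. Let $w_i$ be their total size, $W_u=W(u^-)$, $I_u=I(u)$, $\Pi_u=\Pi(u)$ and $D=m(v-u)$. All machines are busy on $[u,v)$, so on $[u,v]$ we have $I=I_u$ and $\Pi\le\Pi_u+D$, with $\Pi(v)=\Pi_u+D$. The jobs of the stretch are consecutive in the starting order, preceded by total size $W_u$. Therefore, with $\sum_{(i)}$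 denoting the sum over the stretch,
$$\sum\nolimits_{(i)}p_jW_j=w_iW_u+\tfrac12w_i^2-\tfrac12\sum\nolimits_{(i)}p_j^2 ,$$
and the second half of (4) gives
$$\sum\nolimits_{(i)}p_jE_j\le w_i(I_u-W_u+\Pi_u+D)-\tfrac12w_i^2+\tfrac12\sum\nolimits_{(i)}p_j^2 .$$

Let $k_i$ be the job given by (6b) at $v$, and $y_i=p_{k_i}\le M$. Since $W(v^+)=W_u+w_i$, (6b) reads $\nu I_u+(1+\nu)(\Pi_u+D)\le W_u+w_i+y_i$, that is,
$$\Pi_u+D\le\frac{W_u+w_i+y_i-\nu I_u}{1+\nu}.$$
By (6a) at $u$, dropping $\Pi_u$, $I_u\le\frac{W_u+M}\nu$. Hence
$$I_u-W_u+\Pi_u+D\le\frac{I_u-\nu W_u+w_i+y_i}{1+\nu}\le\frac M\nu-\frac{M-y_i}{1+\nu}+\eta W_u+\frac{w_i}{1+\nu}.$$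
For the last inequality: $\frac M\nu+y_i=\frac{(1+\nu)M}\nu-(M-y_i)$, and $\frac1\nu-\nu=\frac{(1-\nu)(1+\nu)}\nu=(1+\nu)\eta$. Now use $\frac1{1+\nu}\ge\frac12$ in the term with $M-y_i\ge0$, and $\frac1{1+\nu}-\frac12=\frac{1-\nu}{2(1+\nu)}\le\frac\eta2$ in the term with $w_i^2$:
$$\sum\nolimits_{(i)}p_jE_j\le\frac M\nu w_i-\tfrac12w_i(M-y_i)+\eta\Big(w_iW_u+\frac{w_i^2}2\Big)+\tfrac12\sum\nolimits_{(i)}p_j^2 .$$

**Step 13 (sum over the groups).** The purpose is to replace (5) by an inequality in sizes only. The $\eta$-terms of groups C and D are bounded by integrals of $\eta x$ over disjoint subintervals of $[0,a]$: for a job in C, $p_jW_j\le\int_{W_j}^{W_j+p_j}x\,dx$, and for a stretch, $w_iW_u+\frac{w_i^2}2=\int_{W_u}^{W_u+w_i}x\,dx$. They total at most $\frac{\eta a^2}2\le\frac{\eta P^2}2$. The terms $\frac M\nu$ total at most $\frac{MP}\nu$. Let $A'$ be the set of all jobs in the stretches. As $\frac12\sum_{j\in A'}p_j^2=B-\frac12\sum_{j\notin A'}p_j^2$,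
$$X\le\frac{MP}\nu+\kappa b(a-M+y^*)+\frac{\eta P^2}2+B-Q,\qquad Q:=\tfrac12\Big[\sum_{j\notin A'}p_j^2+\sum_iw_i(M-y_i)\Big].$$
Insert this in (5); the terms $B$ cancel and $\frac12(1+\eta)=\frac1{2\nu}$. So (5) follows from
$$\frac{P^2}{2\nu}+\frac{MP}\nu+\kappa b(a-M+y^*)-Q\le2\nu m\Phi.\tag{8}$$

## 8. Chains of held-back jobs: how large $Q$ must be

Clearly $Q\ge0$, but this is not enough. Take $m=2$, $M=1$, $P=1.78$, and bound $b(a-1+y^*)\le ab\le\frac14P^2$. Without $Q$ the left side of (8) is then estimated by about $3.657$, while the lower bound for $2\nu m\Phi$ from Step 5 is $\nu(2+2\cdot0.78^2)\approx3.191$. With these estimates we need $Q$ to supply about $0.466$. The following lemma gives $\frac12$ in one case. In the other it gives only $\frac38$ outright, together with a correction in $y^*$ which will be enough.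

**Lemma.** If some job of size $M$ is not in $A'$, then $Q\ge\frac12M^2$. Otherwise $Q\ge\frac38M^2+\frac12\big((y^*-\frac M2)^+\big)^2$. In all cases $Q\ge\frac38M^2$.

*Proof.* If a job of size $M$ is outside $A'$, the first sum in $Q$ contains $M^2$ and all other terms are nonnegative.

Otherwise let $j_0\in A'$ have size $M$. The stretch containing $j_0$ contributes at least $M(M-y_i)$ to $2Q$, which is small only if the job $k_i$ held back at the end of the stretch is itself large. We then follow that job. As long as $j_n\in A'$, say $j_n$ is in stretch $i_n$, put $j_{n+1}=k_{i_n}$. This job starts after the end of stretch $i_n$, so it is not in any of the stretches $1,\dots,i_n$. Hence the $i_n$ strictly increase, the jobs of the chain are distinct, and the chain ends at some $j_{N'}\notin A'$ with $N'\ge1$. Write $x_n=p_{j_n}$, so $x_0=M$, and define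
$$T_{N'}=x_{N'}^2,\qquad T_n=x_n(M-x_{n+1})+T_{n+1}\quad(0\le n<N').$$
Since $w_{i_n}\ge x_n$ and $y_{i_n}=x_{n+1}$, we have $2Q\ge T_0$.

Suppose $T_{n+1}\ge x_{n+1}M-c$ for some constant $c$. Then
$$T_n\ge x_nM-x_nx_{n+1}+x_{n+1}M-c=x_nM-c+x_{n+1}(M-x_n)\ge x_nM-c .$$
So $T_{N'}\ge x_{N'}M-c$ implies, going down to $n=0$, that $T_0\ge M^2-c$.

The job $k^*$ is not in $A'$: it is not started before $\tau$, whereas jobs of $A'$ start at or before $\alpha_\ell<\tau$.

- If $k^*$ is in the chain, then $k^*=j_{N'}$ and $x_{N'}=y^*$. Take $c=\frac{M^2}4-(y^*-\frac M2)^2=y^*M-y^{*2}$, for which $T_{N'}=x_{N'}M-c$. Then $2Q\ge T_0\ge\frac34M^2+(y^*-\frac M2)^2$.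
- If $k^*$ is not in the chain, take $c=\frac{M^2}4$, which is allowed because $x^2\ge xM-\frac{M^2}4$. The job $k^*$ contributes a further $y^{*2}$ to the first sum in $2Q$, so $2Q\ge T_0+y^{*2}\ge\frac34M^2+y^{*2}$.

In both cases $2Q\ge\frac34M^2+\big((y^*-\frac M2)^+\big)^2$. $\square$

*Example 1, continued.* The only stretch is on $[\frac76,\frac32]$ and contains job 2, the only job of size $M=2$. So $A'=\{2\}$, $w_1=2$, $k_1=k^*$ is job 3, and $y_1=y^*=\frac32$. The chain is job 2, job 3. We get $Q=\frac12\big[1+\frac94+2\cdot\frac12\big]=2.125$, while the Lemma guarantees $\frac38\cdot4+\frac12\cdot\frac14=1.625$.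

## 9. Verification of (8), by number of machines

The inequality (8) is homogeneous of degree two in the sizes, so we divide by $M^2$ and take $M=1$. Write $q=P\ge1$; thus $a+b=q$ and $0<y^*\le1$. Let $F$ denote the right side minus the left side of (8). We use $\frac1\nu\le1.00807$ and $\frac1{2\nu}\le0.50404$. By Step 5,
$$2\nu m\Phi\ge\nu q^2,\qquad\text{and for }q\le m:\quad 2\nu m\Phi\ge\nu\Big(m+\frac m{m-1}(q-1)^2\Big).$$
In the quadratics $\mathsf A-\mathsf Bq+\mathsf Cq^2$ below, $\mathsf A$ and $\mathsf C$ are rounded down and $\mathsf B$ is rounded up, which only lowers them. If $\mathsf C>0$ and $\mathsf B^2<4\mathsf A\mathsf C$, the quadratic is positive everywhere.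

**Step 14 ($m\ge3$).** Here the crude bounds suffice: since $y^*\le1$, $\kappa b(a-1+y^*)\le\kappa ab\le\frac\kappa4q^2$, and $Q\ge\frac38$.

*$m=3$.* Here $\kappa=\frac2{3.976}$ and $\frac\kappa4\le0.12576$. For $q\le3$,
$$F\ge2.976+1.488(q-1)^2-0.50404q^2-1.00807q-0.12576q^2+0.375\ge4.839-3.9841q+0.8582q^2 ,$$
and $3.9841^2<15.874<16.611<4\cdot4.839\cdot0.8582$. For $q\ge3$, $F\ge0.3622q^2-1.0081q+0.375$. At $q=3$ this exceeds $3.25-3.03+0.37>0$, and it is increasing for $q\ge3$.

*$m=4$.* Here $\kappa=\frac3{4.968}$ and $\frac\kappa4\le0.15097$. For $q\le4$, from $\nu(4+\frac43(q-1)^2)$ we get $F\ge5.6656-3.6535q+0.6676q^2$, and $3.6535^2<13.349<15.129<4\cdot5.6656\cdot0.6676$. For $q\ge4$, $F\ge0.336q^2-1.0081q+0.375$. At $q=4$ this exceeds $5.37-4.04+0.37>0$, and it is increasing for $q\ge 4$.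

*$m\ge5$.* Since $\nu(m-1)<\nu m+1$, we have $\kappa<\frac1\nu$ and $\frac\kappa4\le0.25202$. Let $q\le5$. The expression $m+\frac m{m-1}(q-1)^2$ has derivative $1-\frac{(q-1)^2}{(m-1)^2}\ge0$ in $m$ for $m\ge q$, so it is at least its value $5+\frac54(q-1)^2$ at $m=5$. Thus
$$F\ge4.96+1.24(q-1)^2-0.50404q^2-1.00807q-0.25202q^2+0.375\ge6.575-3.4881q+0.4839q^2 ,$$
and $3.4881^2<12.167<12.726<4\cdot6.575\cdot0.4839$. For $q\ge5$, $F\ge0.2359q^2-1.0081q+0.375$. At $q=5$ this exceeds $5.89-5.05+0.37>0$, and it is increasing for $q\ge5$.

**Step 15 ($m=2$, some job of size $M$ outside $A'$).** Now $\kappa=\frac1{2.984}$ and $\frac\kappa4\le0.08379$. By the Lemma $Q\ge\frac12$; again $\kappa b(a-1+y^*)\le\frac\kappa4q^2$. For $q\le2$,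
$$F\ge1.984+1.984(q-1)^2-0.50404q^2-1.00807q-0.08379q^2+0.5\ge4.468-4.9761q+1.3961q^2 ,$$
and $4.9761^2<24.762<24.951<4\cdot4.468\cdot1.3961$. For $q\ge2$, $F\ge0.4041q^2-1.0081q+0.5$. At $q=2$ this is $1.6164-2.0162+0.5\ge0.1$, and it is increasing for $q\ge2$.

**Step 16 ($m=2$, all jobs of size $M$ in $A'$).** Here $Q\ge\frac38$ alone would not suffice: the quadratic of Step 15 with $4.343$ in place of $4.468$ is about $-0.09$ at $q=1.78$. We use instead the interplay of $y^*$ with $Q$: if $y^*$ is small, then $a-1+y^*$ is visibly smaller than $a$, and if $y^*$ is large, then $Q$ is larger. Put $r=q-1$. Then $a-1=r-b$, and by the inequality between the arithmetic and geometric means (trivially, if the second factor is negative),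
$$\kappa b(a-1+y^*)=\kappa b(r-b+y^*)\le\frac\kappa4(r+y^*)^2 .$$
Let $z=(y^*-\frac12)^+$, so that $y^*\le\frac12+z$. By the Lemma, $Q\ge\frac38+\frac12z^2$, and
$$\kappa b(a-1+y^*)-Q\le\frac\kappa4\Big(r+\frac12+z\Big)^2-\frac12z^2-\frac38 .$$
For $0<c<\frac12$ the function $c(A+z)^2-\frac12z^2$ of $z$ is concave with maximum at $z=\frac{2cA}{1-2c}$, where $A+z=\frac A{1-2c}$, and its maximum is $\frac{cA^2-2c^2A^2}{(1-2c)^2}=\frac{cA^2}{1-2c}$. With $c=\frac\kappa4$, $\frac c{1-2c}=\frac\kappa{4-2\kappa}=\frac1{4/\kappa-2}=\frac1{9.936}$. So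
$$\kappa b(a-1+y^*)-Q\le\frac{(r+\frac12)^2}{9.936}-\frac38 .$$

For $r\le1$, that is $q\le2$,
$$F\ge2\nu(1+r^2)-\frac{(1+r)^2}{2\nu}-\frac{1+r}\nu+\frac38-\frac{(r+\frac12)^2}{9.936}\ge0.8217-2.1168r+1.3793r^2 .$$
The constant is at least $1.984-0.50404-1.00807+0.375-0.02517$, the linear coefficient is at most $1.00808+1.00807+0.10065$ in absolute value, and the quadratic coefficient is at least $1.984-0.50404-0.10065$. Since $2.1168^2<4.481<4.533<4\cdot0.8217\cdot1.3793$, $F>0$.

For $r\ge1$, using $2\nu m\Phi\ge\nu q^2$,
$$F\ge0.4879(1+r)^2-1.0081(1+r)+\frac38-\frac{(r+\frac12)^2}{9.936}.$$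
At $r=1$ this is at least $1.951-2.017+0.375-0.227>0$. Its derivative $0.9758(1+r)-1.0081-\frac{2r+1}{9.936}$ is at least $1.95-1.01-0.31>0$ at $r=1$, and it increases with $r$, because $0.9758>\frac2{9.936}$. So $F>0$ for all $r\ge1$.

Thus (8) holds for every $m\ge2$. It implies (5), which implies (2) for every pending period, hence (1) for every $H_q$, hence $\sum_jw_jC_j\le(1+\lambda)\,OPT$. This proves Theorem 1, and with it the conjecture: $\lambda=0.992$ gives $c=1.992$ for all $m\ge2$. $\blacksquare$
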